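# Common graphs with large chromatic number, large girth and high connectivity

## 1. Common graphs, and what an edge already gives

All graphs are finite and simple. A **graphon** is a symmetric measurable function $W:[0,1]^2\to[0,1]$. For a graph $H$ with vertices $1,\dots,v$ and edge set $E(H)$, put
$$t(H,W)=\int_{[0,1]^{v}}\prod_{ij\in E(H)}W(x_i,x_j)\,dx_1\cdots dx_v .$$
Write $v(H)$, $e(H)$ for the numbers of vertices and edges. The number $p=\int W=t(K_2,W)$ is the density of $W$.

**Definition.** $H$ is *common* if $t(H,W)+t(H,1-W)\ge 2^{1-e(H)}$ for every graphon $W$. It is *$\ell$-common* if $\sum_{i=1}^{\ell}t(H,W_i)\ge\ell^{1-e(H)}$ for all graphons $W_1,\dots,W_\ell$ with $\sum_iW_i\equiv1$.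

So common means $2$-common. In terms of graphs: every red/blue coloring of $E(K_n)$ contains asymptotically at least as many monochromatic copies of $H$ as a uniformly random coloring does in expectation.

**Definition.** The *girth* of a graph is the length of its shortest cycle ($\infty$ if there is none). A graph is *$m$-connected* if it has more than $m$ vertices and no separating set of fewer than $m$ vertices. Its *connectivity* is the largest such $m$.

It is known that for all $k,\ell$ some $\ell$-common graph has chromatic number $k$, and Ko and Lee showed that for all $k,\ell,m$ one can also prescribe connectivity $m$. The talk "Common graphs with large chromatic number" (https://simons.berkeley.edu/sites/default/files/docs/22594/talk-volec.pdf) asks for girth as well: given $k,g,m$, is there a common graph with $\chi\ge k$, girth at least $g$ and connectivity at least $m$? We shall prove that the answer is yes.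

The case $k=2$ is much easier, and we start there.

For an edge, $t(K_2,W)+t(K_2,1-W)=1=2^{1-1}$. For the cherry $K_{1,2}$, Cauchy–Schwarz gives $t(K_{1,2},W)=\int(\int W(x,y)\,dy)^2dx\ge p^2$, and $p^2+(1-p)^2\ge\frac12$. The same reasoning works for any $H$ that satisfies
$$t(H,W)\ge p^{e(H)}\quad\text{for every graphon }W\text{ with density }p. \tag{1}$$
Indeed, if $\sum_{i\le\ell} W_i\equiv 1$, the densities $p_i$ sum to $1$, and by convexity $\sum_it(H,W_i)\ge\sum_ip_i^{e(H)}\ge\ell\cdot\ell^{-e(H)}$. So a graph with (1) is $\ell$-common for every $\ell$.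

**Proposition 1.1 (chromatic number two).** For all $m,g\ge1$ there is an $m$-connected bipartite graph $H$ of girth at least $g$ which satisfies (1). It is $\ell$-common for every $\ell\ge1$.

The edge satisfies (1) with equality. The plan is to build $H$ from an edge by an operation that preserves (1).

**Conventions on graphons.** Graphons may live on any probability space. On $[0,1]$ we may change them on null sets, so we take them Borel, symmetric and defined everywhere; then all sections are measurable, and so are all densities with some variables fixed, by Fubini. For $Y\subseteq[0,1]$ of positive measure, $W[Y]$ is $W$ restricted to $Y^2$, with normalized measure on $Y$; its density is $|Y|^{-2}\int_{Y^2}W$. Restricting all variables to $Y$ shows $t(H,W)\ge|Y|^{v(H)}\,t(H,W[Y])$.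

### Gluing copies along a scattered set

Distances $d_H$ are graph distances, infinite between components. For $T\ge2$, a set $S\subseteq V(H)$ is *$T$-scattered* if distinct vertices of $S$ are at distance at least $T$. Such a set is independent, because $T\ge2$.

**Definition.** Let $S\ne\emptyset$ be $T$-scattered in $H$ and $N\ge2$. *Gluing $N$ copies of $H$ along $S$* means taking $N$ disjoint copies of $H$ and identifying, for each $s\in S$, the $N$ copies of $s$. Call the result $H'$, and let $\pi:H'\to H$ be the natural homomorphism, the *fold*.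

For example, $N$ copies of $K_2$ glued along one endpoint form the star $K_{1,N}$. Its leaves form a $2$-scattered set, and $N$ copies of the star glued along all leaves form $K_{N,N}$.

**(a)** $e(H')=N\,e(H)$ and $t(H',W)\ge t(H,W)^N$. No edge lies inside $S$, so no edges are identified. Let $f(x_S)\ge0$ be the integral of $\prod W$ over the variables outside $S$. Then $t(H',W)=\int f^N\ge(\int f)^N=t(H,W)^N$ by Jensen.

**(b)** $d_{H'}(x,y)\ge d_H(\pi x,\pi y)$, since $\pi$ is a homomorphism. Each copy is an induced copy of $H$ on which $\pi$ is an isomorphism: an edge of another copy joining two of its vertices would have both ends in $S$. If $H$ is connected, so is $H'$, since all copies contain $S\neq\emptyset$.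

**(c)** $\deg_{H'}(v)=N\deg_H(v)$ for $v\in S$, and $\deg_{H'}(v)=\deg_H(\pi v)$ for the other vertices.

**(d)** If $x,y\notin S$ lie in different copies, then $d_{H'}(x,y)\ge d_H(\pi x,S)+d_H(S,\pi y)$: every $x$–$y$ path meets $S$, and (b) bounds both parts.

**(e)** $\mathrm{girth}(H')\ge\min(\mathrm{girth}(H),2T)$. Let $C$ be a cycle of $H'$. If it lies in one copy, its length is at least $\mathrm{girth}(H)$. Suppose it does not. If $|C\cap S|\le1$, then $C-S$ is connected and avoids $S$, so it lies in one copy; every edge of $C$ has an end outside $S$, so all of $C$ is in that copy, a contradiction. So $C$ meets $S$ in at least two vertices, which cut $C$ into at least two segments. Each segment has nonempty interior, because $S$ is independent, and its interior avoids $S$; so it is a path inside one copy joining two distinct vertices of $S$, hence of length at least $T$. Altogether $C$ has length at least $2T$.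

**Definition.** $H'$ is *$T$-derived* from $H$ if it arises by finitely many successive gluings, each along a nonempty $T$-scattered set of the current graph.

Compose the folds to get $\pi:H'\to H$. By induction over the gluings:

- if $e(H)\ge1$, then for every graphon $W$
$$t(H',W)\ge t(H,W)^{e(H')/e(H)}; \tag{2}$$
- distances do not decrease below those of the images, $\deg_{H'}(v)\ge\deg_H(\pi v)$, and connectedness is kept;
- $\mathrm{girth}(H')\ge\min(\mathrm{girth}(H),2T)$;
- $H'$ contains an induced copy of $H$ on which $\pi$ is the identity.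

If $T\ge T'\ge2$, a $T$-derived graph is also $T'$-derived. By (2), everything derived from $K_2$ satisfies (1), and it is bipartite because it folds onto $K_2$. What remains for Proposition 1.1 is to reach $m$-connectedness with gluing sets that stay scattered. We first raise the minimum degree, then the connectivity.

## 2. Raising the minimum degree without short cycles

Gluing multiplies degrees only on $S$, and adjacent vertices can never be in $S$ together. So we treat the vertices one after another. The cost is that each gluing duplicates the vertices not yet treated. What helps is (d): if we glue over a vertex $p_i$, the new copies of another vertex $p_j$ are at distance at least $2d_H(p_j,p_i)$ from each other. Distances between the vertices to be treated thus double at each level of a recursion.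

**Lemma 2.1.** Let $T\ge2$, $N\ge2$, $q\ge0$, and let $X\subseteq V(H)$ be nonempty with pairwise distances at least $T/2^q$. There is a $T$-derived $H'$ of $H$, all of whose gluing sets lie in the (current) preimage of $X$, such that $\deg_{H'}(v)\ge N\deg_H(\pi v)$ for all $v\in\pi^{-1}(X)$.

*Proof.* Induction on $q$, for all $H$ and $X$ at once. For $q=0$, $X$ is $T$-scattered; glue $N$ copies along $X$ and use (c).

Let $q\ge1$, $\delta=T/2^q$ and $X=\{p_1,\dots,p_w\}$. We construct $H=H_0,H_1,\dots,H_w$ with folds $\pi_i:H_i\to H$ such that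

$(\ast)$ for each $j>i$, the set $\pi_i^{-1}(p_j)$ has pairwise distances at least $2\delta$ in $H_i$.

For $i=0$ these sets are single vertices, so $(\ast)$ is trivial. Given $H_{i-1}$, the set $\pi_{i-1}^{-1}(p_i)$ has pairwise distances at least $2\delta=T/2^{q-1}$. Apply the induction hypothesis for $q-1$ to $H_{i-1}$ and this set; call the result $H_i$. All gluing sets used lie over $p_i$, and every vertex of $H_i$ over $p_i$ has degree at least $N\deg_H(p_i)$.

We check that $(\ast)$ for $j>i$ survives each single gluing, along a set $S$ over $p_i$. Let $y\ne y'$ lie over $p_j$ in the new graph; neither is in $S$. If they are in the same copy, their images in the old graph are distinct, and by (b) their distance is at least that of the images, so at least $2\delta$. If they are in different copies, (d) and then (b) down to $H$ give distance at least $2d_H(p_j,p_i)\ge2\delta$.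

Finally take $H'=H_w$. A vertex over $p_i$ in $H_w$ maps to a vertex over $p_i$ in $H_i$, and its degree is at least that of its image. $\square$

For $H=K_2$, $T=2$, $q=1$, $X=V(K_2)$, this produces the star and then $K_{N,N}$, as above.

**Corollary 2.2.** If $H$ has no isolated vertices, $T=2^q\ge2$ and $N\ge2$, then some $T$-derived graph of $H$ has minimum degree at least $N$.

*Proof.* Take $X=V(H)$; its pairwise distances are at least $1=T/2^q$, and all degrees in $H$ are at least $1$. $\square$

## 3. Making the graph $m$-connected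

Below $R,T,m$ are positive integers. The first lemma says that in a graph of large girth and degree, deleting few vertices leaves every component with a large ball untouched.

**Lemma 3.1.** Let $Q$ have minimum degree at least $m+2$ and girth greater than $2m(2R+1)$. Let $X\subseteq V(Q)$ with $|X|<m$, and let $K$ be a component of $Q-X$. Then $K$ contains a vertex $z$ with $d_Q(z,X)>R$; hence the $R$-ball of $Q$ around $z$ lies in $K$.

*Proof.* $Q[K]$ has minimum degree at least $(m+2)-(m-1)=3$, so $K$ contains a non-backtracking walk $z_0z_1\dots z_L$ with $L=(m-1)(2R+1)$. If it repeated a vertex, choose $z_i=z_j$, $i<j$, with $j-i$ minimal; then $j-i\ge3$ and $z_i\dots z_{j-1}$ is a cycle of length at most $L$, against the girth. So the walk is a path. It is geodesic in $Q$: a shorter path between two of its vertices, together with the piece of the walk between them, would contain a cycle of length less than $2L$. Hence the $m$ vertices $z_{i(2R+1)}$, $0\le i\le m-1$, have pairwise distances at least $2R+1$, and each vertex of $X$ is within distance $R$ of at most one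 of them. As $|X|\le m-1$, one of them is at distance greater than $R$ from $X$. Its $R$-ball is connected and avoids $X$, so it lies in $K$. $\square$

Now glue along a *maximal* scattered set $S_1$: by maximality it meets every large ball, so every component that survives deletion reaches $S_1$, which all copies share. This works as long as some copy is untouched by $X$. It fails exactly when $X$ meets $S_1$, since $S_1$ lies in all copies. For example, if $s\in S_1$ is a cut vertex of $Q$, then $s$ remains a cut vertex after gluing: the fold maps $Q_1-s$ onto $Q-s$, and the image of a connected graph is connected. The remedy is a second gluing, along a set disjoint from $S_1$.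

**Lemma 3.2.** Let $T\ge2$, $T_1=m(2T+1)+1$ and $g_*=2m(2T_1+1)+1$. Let $Q$ be connected with minimum degree $\delta(Q)\ge m+2$ and girth at least $g_*$. Then some $T$-derived graph of $Q$ is $m$-connected, has minimum degree at least $\delta(Q)$ and girth at least $\min(g_*,2T)$.

*Proof.* **Step 1: separators that avoid the first gluing set.** Let $S_1$ be a maximal $T_1$-scattered set in $Q$, and glue $m+1$ copies along $S_1$ to get $Q_1$. Claim: if $X\subseteq V(Q_1)$, $|X|<m$ and $X\cap S_1=\emptyset$, then $Q_1-X$ is connected. Each vertex of $X$ is in exactly one copy, so some copy $C$ contains no vertex of $X$; it is connected and contains $S_1$. Let $y\notin X$ lie in a copy $C_i$, and let $K$ be the component of $C_i-X$ containing $y$. By Lemma 3.1 in $C_i\cong Q$ with $R=T_1$, $K$ contains a $T_1$-ball of $C_i$. By maximality every vertex of $C_i$ is within distance $T_1-1$ of $S_1$, so the ball meets $S_1$. Thus $y$ is joined in $Q_1-X$ to a vertex of $S_1\subseteq C$, and the claim follows.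

**Step 2: all separators.** By Section 1, $Q_1$ is connected, has minimum degree at least $\delta(Q)\ge m+2$, and girth at least $\min(g_*,2T_1)>2m(2T+1)$. Let $S_2$ be maximal among the subsets of $V(Q_1)\setminus S_1$ that are $T$-scattered in $Q_1$. It is nonempty, since $V(Q_1)\ne S_1$. Glue $m+1$ copies of $Q_1$ along $S_2$ to get $Q_2$.

Let $X\subseteq V(Q_2)$, $|X|<m$. Each vertex of $X\setminus S_2$ is in one copy, so some copy $C$ has $X\cap C=X\cap S_2$. This set is disjoint from the $S_1$ of that copy, so $C-X$ is connected by Step 1. Let $y\notin X$ lie in a copy $C_i$, and let $K$ be the component of $C_i-X$ containing $y$. By Lemma 3.1 in $C_i\cong Q_1$ with $R=T$, $K$ contains the $T$-ball of $C_i$ around some $z$. Since $S_1$ is independent in $C_i$, either $z$ or a neighbor of $z$ is a vertex $z'\notin S_1$. By maximality some vertex of $S_2$ is at distance at most $T-1$ from $z'$, hence at most $T$ from $z$, hence in $K$. So $y$ is joined in $Q_2-X$ to $S_2\setminus X\subseteq C-X$, and $Q_2-X$ is connected.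

$Q_2$ has more than $m$ vertices, as its minimum degree is at least $m+2$. Since $T_1\ge T$, both gluing sets are $T$-scattered, and the remaining claims follow from Section 1. $\square$

From now on, for given $m,g\ge1$ put
$$T=\max(2,\lceil g/2\rceil),\qquad T_1=m(2T+1)+1,\qquad g_*=g_*(m,g)=2m(2T_1+1)+1 .$$

**Corollary 3.3.** Let $m,g,D\ge1$ and let $J$ be a connected graph with at least one edge and girth at least $g_*(m,g)$. Some $2$-derived graph $H$ of $J$ is $m$-connected, has girth at least $g$ and minimum degree at least $2D$.

*Proof.* Corollary 2.2 with $2^q\ge g_*$ and $N=\max(2D,m+2)$ gives a $2^q$-derived graph $Q$ of $J$, connected, of minimum degree at least $\max(2D,m+2)$ and girth at least $\min(g_*,2\cdot2^q)=g_*$. Lemma 3.2 gives a $T$-derived graph $H$ of $Q$ which is $m$-connected, has minimum degree at least $2D$ and girth at least $\min(g_*,2T)=2T\ge g$. $\square$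

*Proof of Proposition 1.1.* Apply Corollary 3.3 to $J=K_2$, whose girth is $\infty$, with $D=1$. By (2), $t(H,W)\ge t(K_2,W)^{e(H)}=p^{e(H)}$, and $H$ folds onto $K_2$, so it is bipartite. $\square$

## 4. Chromatic number at least three: a color with no copy at all

What changes when $\chi(H)\ge3$? Let $W$ be $1$ between $[0,\frac12]$ and $(\frac12,1]$, and $0$ otherwise. Then $p=\frac12$ but $t(H,W)=0$. So (1) fails for every such $H$, and the colors must compensate each other. The triangle shows that they can. For numbers $a,b,c$,
$$abc+(1-a)(1-b)(1-c)=1-(a+b+c)+(ab+bc+ca),$$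
so $t(K_3,W)+t(K_3,1-W)=1-3p+3t(K_{1,2},W)\ge1-3p+3p^2=\frac14+3(p-\frac12)^2\ge\frac14$, and the triangle is common. It is not $3$-common: split $[0,1]$ into four equal parts indexed by $\{1,2\}^2$, and give a pair color $1$ if the first coordinates differ, color $2$ if only the second differ, color $3$ inside a part. The triangle densities are $0$, $0$, $\frac1{16}$, and $\frac1{16}<\frac19=3^{1-3}$.

Gluing still helps. If $H$ is $\ell$-common and $H'$ is glued from $N$ copies of $H$, then by (a) and convexity
$$\sum_{i=1}^{\ell}t(H',W_i)\ge\sum_it(H,W_i)^N\ge\ell^{1-N}\Bigl(\sum_it(H,W_i)\Bigr)^N\ge\ell^{1-N}\ell^{N(1-e(H))}=\ell^{1-e(H')}. \tag{3}$$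
So gluing preserves $\ell$-commonness, and by Corollary 3.3 connectivity would be free once we had a connected $\ell$-common graph with large $\chi$ and large enough girth. But gluing never removes a short cycle, since $H'$ contains $H$. The real task is to make a graph of large girth common. Here is what will be proved.

**Theorem 4.1.** For all $m,g\ge1$ there is $g_1=g_1(m,g)$ such that for every $\ell\ge1$ and every connected graph $G$ with at least one edge and girth at least $g_1$ there is a graph $H$ such that

- $H$ is $\ell'$-common for every $1\le\ell'\le\ell$;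
- $H$ is $m$-connected and has girth at least $g$;
- $G$ is an induced subgraph of $H$ and there is a homomorphism $H\to G$ which is the identity on $G$. In particular $\chi(H)=\chi(G)$.

**Corollary 4.2.** For all $k\ge2$ and $g,m,\ell\ge1$ there is an $\ell$-common graph with $\chi=k$, girth at least $g$ and connectivity at least $m$. In particular, for all positive integers $k,g,m$ there is a common graph with $\chi\ge k$, girth at least $g$ and connectivity at least $m$.

*Proof from Theorem 4.1.* Erdős (*Graph theory and probability*, Canad. J. Math. 11 (1959)) proved that for all $k,g'$ there is a graph with girth at least $g'$ and $\chi\ge k$. Take $g'=g_1(m,g)$. Deleting a vertex lowers $\chi$ by at most $1$, so some induced subgraph has $\chi=k$, and so has one of its components. This component has an edge because $k\ge2$. Apply Theorem 4.1 to it. For the last sentence take $\ell=2$; the case $k=1$ follows from $k=2$. $\square$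

**Theorem 4.3 (exact connectivity).** In Corollary 4.2 the connectivity can be made exactly $m$.

**Proposition 4.4 (limits).** Let $H$ be $\ell$-common ($\ell\ge2$) and connected with $\chi(H)\ge k\ge3$. Then
$$(e(H)-1)\log\ell\ \ge\ (\ell-1)(v(H)-1)\log(k-1).$$
Moreover, no graph with $\chi\ge3$ is $\ell$-common for all $\ell$.

### Attaching trees is not enough

Given $G$ of large girth and large $\chi$, it is natural to attach bipartite graphs to it: this does not change $\chi$, and many attached copies might outweigh $G$. The simplest attachments are trees. They fail already for an odd cycle $G=C_s$.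

Let $u:[0,1]\to\{1,-1\}$ with $\int u=0$ and $W=p(1+\tau\,u(x)u(y))$. Every $x$ has $\int W(x,y)\,dy=p$, so integrating out the attached trees leaf by leaf only gives factors $p$. Expand $\prod(1+\tau uu)$ over edge subsets of $C_s$: a nonempty proper subset has a vertex of degree $1$ and contributes $0$, the full set contributes $\tau^s$. So if $J$ is $C_s$ with trees attached, $t(J,W)=p^{e(J)}(1+\tau^s)$. Now take three colors with $p=\frac13$ and $\tau=\varepsilon,\ \varepsilon,\ -2\varepsilon$, where $0<\varepsilon\le\frac12$. They sum to $1$, and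
$$\sum_{i=1}^3t(J,W_i)=3^{-e(J)}\bigl(3+2\varepsilon^s-(2\varepsilon)^s\bigr)<3^{1-e(J)} .$$
So $J$ is not $3$-common. Trees do not see the eigenvalue $p\tau$ of a regular graphon. Even cycles do, with a positive sign: $t(C_{2r},W)=p^{2r}(1+\tau^{2r})$ by the same expansion. So even cycles will be attached.

### Two regimes and a transfer lemma

For a graphon $W$ with $p=\int W>0$ put $U=W/p-1$, and let $\nu(W)=\|U\|$ be the norm of the integral operator $f\mapsto\int U(\cdot,y)f(y)\,dy$ on $L^2$. For instance $\nu(p(1+\tau uu))=|\tau|$.

**Definition.** Let $\nu_1\in(0,\frac12]$. A tuple $(W_1,\dots,W_\ell)$ with $\sum W_i\equiv1$ is *$\nu_1$-near* if $p_i:=\int W_i\ge\frac1{2\ell}$ and $\nu(W_i)\le\nu_1$ for all $i$; otherwise it is *$\nu_1$-far*.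

Near the constant tuple we ask (1) for each color separately. Far from it, (1) is hopeless, but there it suffices that a single color on a single set of fixed measure exceeds $\ell^{-e}$ *exponentially*. The following lemma says that this is enough, and it shows why we want large minimum degree.

**Lemma 4.5 (transfer).** Let $m,g\ge1$, $\ell\ge2$, and let $J$ be connected with at least one edge and girth at least $g_*(m,g)$. Suppose that for each $2\le\ell'\le\ell$ there are $\nu_1\in(0,\frac12]$, $\alpha\in(0,1]$, $\zeta>0$ such that

- (near) for each $\nu_1$-near $\ell'$-tuple, $t(J,W_i)\ge p_i^{e(J)}$ for all $i$;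
- (far) for each $\nu_1$-far $\ell'$-tuple there are a color $j$ and a set $Y$ with $|Y|\ge\alpha$ and $t(J,W_j[Y])\ge\bigl(\frac{1+\zeta}{\ell'}\bigr)^{e(J)}$.

Then some $2$-derived graph $H$ of $J$ is $m$-connected, has girth at least $g$, and is $\ell'$-common for all $2\le\ell'\le\ell$.

*Proof.* Choose an integer $D\ge1$ with $(1+\zeta(\ell'))^D\alpha(\ell')\ge\ell'$ for all $2\le\ell'\le\ell$, and take $H$ from Corollary 3.3. Minimum degree at least $2D$ gives $e(H)\ge D\,v(H)$. By (2), $t(H,W)\ge t(J,W)^{e(H)/e(J)}$ for every graphon on any probability space.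

For a near tuple, $t(H,W_i)\ge p_i^{e(H)}$, and convexity with $\sum p_i=1$ gives $\sum_it(H,W_i)\ge\ell'^{\,1-e(H)}$. For a far tuple,
$$t(H,W_j)\ge|Y|^{v(H)}t(H,W_j[Y])\ge\alpha^{v(H)}\Bigl(\frac{1+\zeta}{\ell'}\Bigr)^{e(H)}\ge\ell'^{-e(H)}\bigl(\alpha(1+\zeta)^D\bigr)^{v(H)}\ge\ell'^{\,v(H)-e(H)}\ge\ell'^{\,1-e(H)} .\ \square$$

It remains to enlarge $G$ to a graph $J$ with (near) and (far).

## 5. Near-constant graphons: what $G$ can lose, what an even cycle gains

### Facts on kernels

Functions are real, norms are $L^2$ norms or operator norms on $L^2$, and $\mathbf1$ is the constant function. A bounded symmetric kernel $K$ is identified with its integral operator, which is self-adjoint and Hilbert–Schmidt, hence compact. For $s\ge2$, $K^s(x,y)$ is the $s$-fold iterated kernel, bounded and defined everywhere. We use: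

**(S1)** If $K\ne0$, there is a unit eigenvector $f$ with $|\langle f,Kf\rangle|=\|K\|$.

**(S2)** For each unit vector $f$ there is a probability measure $\mu$ on $\mathbb R$, the spectral measure, with $\langle f,K^sf\rangle=\int\lambda^sd\mu$ for all integers $s\ge1$. (It puts mass $\langle f,f_k\rangle^2$ at $\lambda_k$ for an orthonormal eigenbasis $f_k$ of the closed range, and the rest at $0$.) By Jensen, for even $s\ge2$: $\langle f,K^sf\rangle\ge\langle f,Kf\rangle^s$ and $\langle f,K^sf\rangle\ge(\int\lambda^2d\mu)^{s/2}=\|Kf\|^s$. For even $s\le s'$: $\langle f,K^{s'}f\rangle\ge\langle f,K^sf\rangle^{s'/s}$.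

**(S3)** $\iint K(x,y)^2=\sum_k\lambda_k^2\ge\sum_i\|Ke_i\|^2$ for any orthonormal $e_1,\dots,e_k$. Applied to $K^2$: $t(C_4,K)=\iint K^2(x,y)^2=\sum_k\lambda_k^4$.

### The error scale

Throughout this section fix $\ell\ge2$, $L=2\ell\ge4$, an even $r\ge2$, a connected graph $G$ with an edge and girth at least $6r$, a root $u_0\in V(G)$, and an integer $n\ge2r$ (so $n\ge4$). Let $W$ have density $p\ge\frac1L$ and assume $\nu=\nu(W)\le\frac1n$. Put
$$A=W/p=P+U,\qquad d=U\mathbf1,\qquad \sigma=\|d\|^2+\nu^{2r},$$
where $P$ is the projection onto constants. Then $|U|\le L$, $\int d=\iint U=0$, $0\le1+d\le L$, $|d|\le L$, $\|d\|\le\nu$, and $\sigma\le2\nu^2$.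

Two examples, with $u=\pm1$ and $\int u=0$. If $U=\tau u(x)u(y)$, then $d=0$ and $\sigma=\tau^{2r}$. If $U=\tau(u(x)+u(y))$, then $d=\tau u$, $\nu=|\tau|$ and $\sigma=\tau^2+\tau^{2r}$. So $\|d\|^2$ measures irregularity of degrees, and $\nu^{2r}$ is what $C_{2r}$ sees of the rest. We now show that $G$ loses at most a constant times $\sigma$, because its girth is three times $2r$.

**Lemma 5.1.** Let $F$ be a subgraph, with at least one edge and no isolated vertices, of a graph of girth at least $6r$. Then $|t(F,U)|\le L^{e(F)}\sigma$.

*Proof.* If some component of $F$ is a single edge, $t(F,U)=0$, because $\iint U=0$.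

If some component is a tree with at least two edges, it has two leaves, with non-leaf neighbors $a_1,a_2$ (possibly equal). Integrating out the leaves gives $d(x_{a_1})d(x_{a_2})$; the other $e(F)-2$ factors are at most $L$ in absolute value. If $a_1=a_2$ we get $\int d^2=\|d\|^2$, otherwise $(\int|d|)^2\le\|d\|^2$. So $|t(F,U)|\le L^{e(F)-2}\|d\|^2$.

Otherwise $F$ contains a cycle. Let $c_0c_1\dots c_{s-1}$ be a shortest one; it is induced in $F$ and $s\ge6r$. The edges $c_{3i}c_{3i+1}$, $0\le i<2r$, form an induced matching: the largest index used is $6r-2\le s-2$, so no two of these edges are joined by an edge of the cycle, and there are no chords. Fix all variables other than the matched ones. Every other edge has at most one matched endpoint, so the integral over the matched variables is a bounded constant times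
$$\prod_{i}\iint f_i(x)U(x,y)g_i(y)\,dx\,dy$$
with $f_i,g_i$ bounded. Each factor is at most $\nu\sup|f_i|\sup|g_i|$ in absolute value, and the non-matching edges contribute at most $L^{e(F)-2r}$ in total. So $|t(F,U)|\le L^{e(F)-2r}\nu^{2r}$. $\square$

### The rooted density of $G$

Let $g_W(x)$ be the density of $G$ in $W$ with $u_0$ fixed at $x$, and
$$\hat g=g_W/p^{e(G)},\qquad \bar g=\int\hat g,\qquad \hat g=\bar g\mathbf1+\gamma,\quad\gamma\perp\mathbf1 .$$
Expand $\prod(1+U)$ over the edge subsets of $G$ (for $\bar g$), and of two copies of $G$ sharing $u_0$, a graph of girth at least $6r$ (for $\int\hat g^2$). The empty subset gives $1$; Lemma 5.1 bounds the others. With $C_1=(2L)^{e(G)}\ge(1+L)^{e(G)}$,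
$$|\bar g-1|\le(1+L)^{e(G)}\sigma\le C_1\sigma,\qquad \Bigl|\int\hat g^2-1\Bigr|\le(1+L)^{2e(G)}\sigma\le C_1^2\sigma .$$
As $\gamma$ is the projection of $\hat g-1$ onto $\mathbf1^\perp$,
$$\|\gamma\|^2\le\|\hat g-1\|^2=\int\hat g^2-2\bar g+1\le C_G\,\sigma,\qquad C_G=C_1^2+2C_1. \tag{4}$$

### Powers of $A$

We split powers of $A$ along $\mathbf1$ and $\mathbf1^\perp$. Write $A^s\mathbf1=\alpha_s\mathbf1+b_s$ with $b_s\perp\mathbf1$. For $f\perp\mathbf1$ we have $\langle\mathbf1,A^sf\rangle=\langle A^s\mathbf1,f\rangle=\langle b_s,f\rangle$, so $A^sf=\langle b_s,f\rangle\mathbf1+B_sf$ with $B_sf\perp\mathbf1$. Let $B$ be the compression of $U$ to $\mathbf1^\perp$, so $\|B\|\le\nu$. Since $A\mathbf1=\mathbf1+d$ and $Af=\langle d,f\rangle\mathbf1+Bf$ for $f\perp\mathbf1$, applying $A$ once more gives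
$$b_{s+1}=\alpha_sd+Bb_s,\qquad B_{s+1}f=\langle b_s,f\rangle d+BB_sf,\qquad b_0=0,\ B_0=I .$$
For $0\le s\le n$, $|\alpha_s|\le\|A\|^s\le(1+\nu)^n\le e<3$. Summing geometric series with ratio $\nu\le\frac14$,
$$\|b_s\|\le3\|d\|\sum_i\nu^i\le6\|d\|,\qquad \|B_s\|\le\nu^s+6\|d\|^2\sum_i\nu^i\le\nu^s+12\|d\|^2. \tag{5}$$
For even $s\ge2$, (S2) and $\|A\mathbf1\|^2=\|\mathbf1+d\|^2=1+\|d\|^2$ give
$$\alpha_s\ge\|A\mathbf1\|^s=(1+\|d\|^2)^{s/2}\ge1+\tfrac s2\|d\|^2. \tag{6}$$

### The rooted even cycle

Let $\hat c(y)=A^{2r}(y,y)$: this is $p^{-2r}$ times the density of $C_{2r}$ with one vertex fixed at $y$. Put $\bar c=\int\hat c$ and $\hat c=\bar c\mathbf1+\chi$, $\chi\perp\mathbf1$. (This $\chi$ is a function; it does not meet the chromatic number in this section.)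

**Lemma 5.2.** With $c_0=4^{-r}$ and $C_\chi=648L^4$: (i) $\bar c\ge1+c_0\sigma$; (ii) $\|\chi\|^2\le C_\chi\sigma$.

*Proof.* **(i) The gain.** Since $\hat c(y)=\int A^r(y,a)^2da$, (S3) for $A^r$ gives, for any orthonormal $e_1,\dots,e_k$,
$$\bar c\ge\sum_i\|A^re_i\|^2=\sum_i\langle e_i,A^{2r}e_i\rangle .$$
Suppose first $\nu>2\|d\|$. Then $U\ne0$; by (S1) take a unit eigenvector $f$ of $U$ with $|\langle f,Uf\rangle|=\nu$, and write $f=a\mathbf1+h$, $h\perp\mathbf1$. As $\langle\mathbf1,U\mathbf1\rangle=0$, $\langle f,Uf\rangle=2a\langle d,h\rangle+\langle h,Uh\rangle$, so, with $|a|,\|h\|\le1$, $|\langle h,Ah\rangle|=|\langle h,Uh\rangle|\ge\nu-2\|d\|>0$. Put $h'=h/\|h\|$; then $|\langle h',Ah'\rangle|\ge\nu-2\|d\|$. Using $\mathbf1,h'$, (6) and (S2),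
$$\bar c\ge\langle\mathbf1,A^{2r}\mathbf1\rangle+\langle h',A^{2r}h'\rangle\ge(1+\|d\|^2)^r+\langle h',Ah'\rangle^{2r}.$$
If $\nu\le2\|d\|$, use $\mathbf1$ alone. In all cases
$$\bar c\ge1+r\|d\|^2+(\nu-2\|d\|)_+^{2r}.$$
If $\nu\ge4\|d\|$, the last term is at least $(\nu/2)^{2r}=4^{-r}\nu^{2r}$, and (i) follows. If $\nu<4\|d\|$, then $\nu^{2r}\le\nu^2\le16\|d\|^2$, so $r\|d\|^2\ge2\|d\|^2\ge\|d\|^2+\frac1{16}\nu^{2r}\ge c_0\sigma$, as $r\ge2$.

**(ii) The fluctuation.** We have $\hat c(y)=\langle w_y,A^{2r-2}w_y\rangle$ with $w_y=A(y,\cdot)=1+U(y,\cdot)=(1+d(y))\mathbf1+h_y$, where $h_y=U(y,\cdot)-d(y)\mathbf1\perp\mathbf1$ and $\|h_y\|\le L$. As $b_{2r-2}\perp\mathbf1$, $\langle b_{2r-2},h_y\rangle=(Ub_{2r-2})(y)$. Expanding with the block structure,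
$$\hat c-\alpha_{2r-2}=(2d+d^2)\alpha_{2r-2}+2(1+d)\,Ub_{2r-2}+\langle h_y,B_{2r-2}h_y\rangle .$$
By (5), the three terms have $L^2$ norms at most $3(2+L)\|d\|$, then $2L\cdot\nu\cdot6\|d\|\le12L\|d\|$, and $L^2(\nu^{2r-2}+12\|d\|^2)\le L^2(\nu^r+12\|d\|)$, where $2r-2\ge r$ and $\nu,\|d\|\le1$. Since $6+15L+12L^2\le18L^2$ for $L\ge4$,
$$\|\chi\|\le\|\hat c-\alpha_{2r-2}\|\le18L^2(\|d\|+\nu^r),$$
and squaring with $(x+y)^2\le2x^2+2y^2$ gives (ii). $\square$

Note that $C_1,C_G,C_\chi,c_0$ do not depend on $n$.

## 6. Lollipops: a long stick decouples the cycle from $G$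

Suppose first that we attach $N$ cycles $C_{2r}$ directly at $u_0$. The normalized density of the resulting graph is $\int\hat g\,\hat c^{N}$. For near-constant $W$ we have $\bar g\ge\frac12$, and Jensen for the probability density $\hat g/\bar g$ gives
$$\int\hat g\,\hat c^N\ge\bar g\Bigl(\frac1{\bar g}\int\hat g\,\hat c\Bigr)^N,\qquad \int\hat g\,\hat c=\bar g\,\bar c+\langle\gamma,\chi\rangle .$$
If the inner quantity were at least $1+c\sigma$ with a fixed $c>0$, large $N$ would beat the loss $1-C_1\sigma$ of $\bar g$. But the estimates only give $|\langle\gamma,\chi\rangle|\le\sqrt{C_GC_\chi}\,\sigma$: the possible correlation between copies of $G$ and cycles at the same root has the same order $\sigma$ as the gain $c_0\sigma$, and a far larger constant. Increasing $N$ does not help, since this quantity is inside the $N$-th power. The argument stops here. (This shows that the estimates do not suffice, not that the inequality is false.)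

The way out is to move the cycle away from $u_0$ along a path of length $M$. This replaces $\hat c$ by $A^M\hat c$, and on $\mathbf1^\perp$ the operator $A^M$ is small: $\|B_M\|\le\nu^M+12\|d\|^2$. The stick also creates cross terms of size $\|d\|\sqrt\sigma$. These are paid for by (6): irregular degrees increase $\alpha_M$ by at least $\frac M2\|d\|^2$, and $M$ is ours to choose.

**Definition.** Let $M\ge2$ be even. The *lollipop* $\Lambda$ consists of a path of length $M$ from the root $x$ to a vertex $y$ together with a cycle $C_{2r}$ through $y$, otherwise disjoint from the path. So $e(\Lambda)=v(\Lambda)=M+2r$. For $N\ge1$, $J=J(M,N)$ is $G$ with $N$ lollipops attached with their roots at $u_0$.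

$J$ is connected, has girth at least $2r$, contains $G$ as an induced subgraph, and $e(J)=e(G)+N(M+2r)$. It retracts onto $G$: lollipops are bipartite, so each can be folded onto an edge of $G$ at $u_0$ with its root going to $u_0$. If $\kappa_W(x)$ is the density of $\Lambda$ with root fixed at $x$, then
$$t(J,W)=\int g_W\,\kappa_W^N. \tag{7}$$

**Proposition 6.1 (near-constant graphons).** Given $G,u_0,r$ as above and $\ell\ge2$, there is $M_0$ such that for every even $M\ge M_0$ there are $\nu_1\in(0,\frac12]$ and $N_1$ such that for all $N\ge N_1$ and all $W$ with $p\ge\frac1{2\ell}$ and $\nu(W)\le\nu_1$: $t(J(M,N),W)\ge p^{e(J)}$.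

*Proof.* **Choice of constants.** Put $C_2=12\sqrt{C_G}+6\sqrt{C_\chi}$ and $M_0=\max(2,2C_2^2/c_0)$. For even $M\ge M_0$ let $n=\max(M,2r)$ and choose $\nu_1>0$ with
$$\nu_1\le\min\bigl(\tfrac12,\tfrac1n\bigr),\qquad 2C_1\nu_1^2\le\tfrac12,\qquad 2\sqrt{C_GC_\chi}\,(\nu_1^M+12\nu_1^2)\le\tfrac{c_0}4 .$$
Let $\nu=\nu(W)\le\nu_1$. Section 5 applies with this $n$. Since $\sigma\le2\nu^2$, we have $C_1\sigma\le\frac12$, so $\bar g\ge1-C_1\sigma\ge\frac12$. Also $\bar c\ge1$.

**The mean of $\hat\kappa$ weighted by $\hat g$.** Let $\hat\kappa=\kappa_W/p^{M+2r}=A^M\hat c$. The block structure gives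
$$\int\hat g\hat\kappa=\langle\bar g\mathbf1+\gamma,A^M(\bar c\mathbf1+\chi)\rangle=\bar g\bar c\,\alpha_M+\bar g\langle b_M,\chi\rangle+\bar c\langle\gamma,b_M\rangle+\langle\gamma,B_M\chi\rangle .$$
Divide by $\bar g\ge\frac12$, take out $\bar c\ge1$, and use (4), (5), (6) and Lemma 5.2(ii):
$$\frac1{\bar g}\int\hat g\hat\kappa\ \ge\ \bar c\Bigl[1+\tfrac M2\|d\|^2-C_2\|d\|\sqrt\sigma-2\sqrt{C_GC_\chi}\,\sigma\,(\nu^M+12\|d\|^2)\Bigr].$$
Here $|\langle b_M,\chi\rangle|\le6\sqrt{C_\chi}\|d\|\sqrt\sigma$ and $2|\langle\gamma,b_M\rangle|\le12\sqrt{C_G}\|d\|\sqrt\sigma$ account for $C_2$.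

**The stick pays.** By the inequality of arithmetic and geometric means and $M\ge2C_2^2/c_0$,
$$\tfrac M2\|d\|^2+\tfrac{c_0}4\sigma\ge\sqrt{Mc_0/2}\;\|d\|\sqrt\sigma\ge C_2\|d\|\sqrt\sigma .$$
By the choice of $\nu_1$ and $\|d\|\le\nu$, the last term in the bracket is at most $\frac{c_0}4\sigma$. So the bracket is at least $1-\frac{c_0}2\sigma>0$, and by Lemma 5.2(i)
$$\frac1{\bar g}\int\hat g\hat\kappa\ge(1+c_0\sigma)\bigl(1-\tfrac{c_0}2\sigma\bigr)\ge1+\tfrac{c_0}4\sigma ,$$
where the last step uses $c_0\sigma\le\frac12$.

**Amplification.** By (7), Jensen for the probability density $\hat g/\bar g$, and Bernoulli,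
$$\frac{t(J,W)}{p^{e(J)}}=\int\hat g\hat\kappa^N\ge\bar g\Bigl(\frac{\int\hat g\hat\kappa}{\bar g}\Bigr)^N\ge(1-C_1\sigma)\bigl(1+\tfrac{Nc_0}4\sigma\bigr)\ge(1-C_1\sigma)(1+2C_1\sigma)\ge1$$
for $N\ge N_1:=8C_1/c_0$; the last step holds because $C_1\sigma\le\frac12$. $\square$

## 7. Far tuples: a density increment, or one color fewer

**Proposition 7.1 (far tuples).** Given $G,u_0,r$ as above, $\ell\ge2$, even $M\ge2$ and $\nu_1\in(0,\frac12]$, there are $N_2$, $\alpha\in(0,1]$ and $\zeta>0$ ($\alpha,\zeta$ independent of $N$) such that for every $N\ge N_2$ and every $\nu_1$-far tuple there are a color $j$ and a set $Y$ with $|Y|\ge\alpha$ and $t(J(M,N),W_j[Y])\ge\bigl(\frac{1+\zeta}\ell\bigr)^{e(J)}$.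

The plan: a far tuple has a color of density noticeably above $\frac1\ell$ on some set $Y_0$. There many roots see more than their share of lollipops, and $N$ lollipops amplify this. The one thing that can go wrong is that $G$ itself hardly occurs among those roots; then that color is very sparse on a smaller set, and we continue there with essentially one color fewer. We need four lemmas.

The first says that lollipops satisfy (1), although $M$ and the cycle interact.

**Lemma 7.2.** $t(\Lambda,W)\ge p^{M+2r}$ for every graphon $W$ (on any probability space) with density $p$.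

*Proof.* We may assume $p>0$. Let $w_s=\langle\mathbf1,W^s\mathbf1\rangle$. As $M$ is even, $w_M\ge p^M>0$ by (S2). Put $f=W^M\mathbf1\ge0$, so $\int f=w_M$. A cycle $C_{2r}$ through $y$ consists of two paths of length $r$ from $y$ to the opposite vertex $a$. By Cauchy–Schwarz with weight $f$,
$$t(\Lambda,W)=\iint f(y)W^r(y,a)^2\,da\,dy\ge\frac{\bigl(\iint f(y)W^r(y,a)\,da\,dy\bigr)^2}{\int f}=\frac{w_{M+r}^2}{w_M}.$$
Since $r$ is even, $M$ and $M+r$ are both even, and (S2) gives $w_{M+r}\ge w_M^{(M+r)/M}$. So the ratio is at least $w_M^{(M+2r)/M}\ge p^{M+2r}$. $\square$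

The second produces the first dense set.

**Lemma 7.3.** There is $\rho=\rho(\nu_1,\ell)\in(0,1)$ such that for every $\nu_1$-far tuple there are a set $Y_0$ with $|Y_0|\ge\rho$ and a color $j_0$ such that $W_{j_0}[Y_0]$ has density at least $(1+\rho)/\ell$.

*Proof.* Put $V_i=W_i-\frac1\ell$, so $\sum V_i=0$, and $\rho_2=\frac14\bigl(\frac{\nu_1}{2\ell}\bigr)^4$.

**Step 1: find $i$ and $Y$ with $|\int_{Y^2}V_i|\ge\rho_2/4$.** If some $p_i<\frac1{2\ell}$, take $Y=[0,1]$. Otherwise some $\nu(W_i)>\nu_1$. Then $\Delta=W_i-p_i$ satisfies $|\Delta|\le1$ and $\|\Delta\|=p_i\nu(W_i)>\nu_1/(2\ell)$. By (S1) and (S3),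
$$\|\Delta\|^4\le t(C_4,\Delta)=\int \Delta(z,w)\Bigl[\iint\Delta(w,x)\Delta(x,y)\Delta(y,z)\,dx\,dy\Bigr]dz\,dw .$$
As $|\Delta|\le1$, for some $z,w$ the bracket has absolute value at least $\|\Delta\|^4$. So with $a=\Delta(w,\cdot)$ and $a'=\Delta(\cdot,z)$ we have $|\iint a(x)\Delta(x,y)a'(y)|\ge\|\Delta\|^4$. For a function $a$ with values in $[-1,1]$,
$$a(x)=\int_0^1\bigl(2\cdot1[a(x)\ge2s-1]-1\bigr)\,ds .$$
By bilinearity the form is an average over $(s,s')\in[0,1]^2$ of its values at pairs of $\pm1$-valued functions, so some such pair also gives absolute value at least $\|\Delta\|^4$. Each $\pm1$-valued function is a difference of two indicators. Expanding into four terms, we find sets $S,S'$ with $|\int_{S\times S'}\Delta|\ge\frac14\|\Delta\|^4\ge\rho_2$.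

If $|p_i-\frac1\ell|\ge\rho_2/2$, take $Y=[0,1]$. Otherwise $|\int_{S\times S'}V_i|\ge\rho_2/2$, and by symmetry of $V_i$
$$2\int_{S\times S'}V_i=\int_{(S\cup S')^2}V_i+\int_{(S\cap S')^2}V_i-\int_{(S\setminus S')^2}V_i-\int_{(S'\setminus S)^2}V_i .$$
(Split $S\cup S'$ into $S\setminus S'$, $S\cap S'$, $S'\setminus S$ and compare the nine blocks.) So one of the four integrals has absolute value at least $\rho_2/4$.

**Step 2: make the deviation positive.** Since $\sum_jV_j=0$, some $j_0$ has $\int_{Y^2}V_{j_0}\ge\rho:=\rho_2/(4\ell)$. Put $Y_0=Y$. As $V_{j_0}\le1$, $|Y_0|^2\ge\rho$, so $|Y_0|\ge\rho$; and the density of $W_{j_0}[Y_0]$ is at least $\frac1\ell+\rho\ge\frac{1+\rho}\ell$. $\square$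

The third: few copies of $G$ force a sparse set.

**Lemma 7.4.** For every $\varepsilon\in(0,1]$ there are $a=a(G,\varepsilon)\in(0,1]$ and $c=c(G,\varepsilon)>0$ such that any graphon $W$ (on a probability space) with $t(G,W)<c$ has a set of measure at least $a$ on which $W$ has density at most $\varepsilon$.

*Proof.* **Reduction to cliques.** Let $k=\chi(G)\ge2$ and $s=v(G)$. Then $G$ is a subgraph of the blow-up $K_k(s)$ of $K_k$ with classes of size $s$, so $t(G,W)\ge t(K_k(s),W)$. If $F'$ arises from a graph $F$ by replacing a vertex $v$ by $s$ independent twins, let $\Pi\in[0,1]$ be the product over edges of $F$ not containing $v$, and $f$ the integral over $x_v$ of the product over edges at $v$. Then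
$$t(F',W)=\int\Pi f^s\ge\int(\Pi f)^s\ge\Bigl(\int\Pi f\Bigr)^s=t(F,W)^s .$$
Blowing up the $k$ vertices of $K_k$ one at a time gives $t(K_k(s),W)\ge t(K_k,W)^{s^k}$. So it suffices to find $\tau(k,\varepsilon),a(k,\varepsilon)>0$ such that $t(K_k,W)\le\tau(k,\varepsilon)$ implies the conclusion with $a=a(k,\varepsilon)$; then $c=\tau(k,\varepsilon)^{s^k}$ works.

**Induction on $k$.** For $k=2$ take $\tau=\varepsilon$, $a=1$. Let $k\ge3$, put $a(k,\varepsilon)=\frac\varepsilon4a(k-1,\varepsilon)$, and suppose $t(K_k,W)\le\tau$. If $\int W\le\varepsilon$, take the whole space. Otherwise the set of $x$ with $\int W(x,y)\,dy\ge\varepsilon/2$ has measure at least $\varepsilon/2$. For some such $x$ the density of $K_k$ rooted at $x$ is at most $2\tau/\varepsilon$, since otherwise integrating over this set would give $t(K_k,W)>\tau$. The set $Z=\{y:W(x,y)\ge\varepsilon/4\}$ has measure at least $\varepsilon/4$, and the rooted density is at least $(\varepsilon/4)^{k-1}|Z|^{k-1}t(K_{k-1},W[Z])$. Hence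
$$t(K_{k-1},W[Z])\le\frac{2\tau}\varepsilon\Bigl(\frac4\varepsilon\Bigr)^{2k-2}\le\tau(k-1,\varepsilon)$$
if $\tau=\tau(k,\varepsilon)$ is chosen small enough. By induction in $Z$ there is a set of measure at least $|Z|\,a(k-1,\varepsilon)\ge a(k,\varepsilon)$ with density at most $\varepsilon$. $\square$

The fourth: in a dense color, many roots see many lollipops.

**Lemma 7.5.** Let $0<\eta\le\frac1{2\ell}$, $\beta=\frac\eta{16\ell}$, $\theta=\frac{1+\eta/4}\ell$. If $W[Y]$ has density at least $\frac{1+\eta}\ell$, then $R=\{x\in Y:\kappa_{W[Y]}(x)\ge\theta^{M+2r}\}$ satisfies $|R|\ge\beta|Y|$.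

*Proof.* Suppose not. Then $Z=Y\setminus R$ has $|Z|>(1-\beta)|Y|$, so
$$\int_{Z^2}W\ge\int_{Y^2}W-(|Y|^2-|Z|^2)\ge|Y|^2\Bigl(\frac{1+\eta}\ell-2\beta\Bigr),$$
and $W[Z]$ has density at least $\frac{1+\eta}\ell-2\beta\ge\frac{1+\eta/2}\ell$. Every lollipop in $Z$ is a lollipop in $Y$; changing the normalization of the $v(\Lambda)-1$ non-root variables, and using Lemma 7.2 on the left,
$$\Bigl(\tfrac{1+\eta/2}\ell\Bigr)^{M+2r}\le t(\Lambda,W[Z])\le\Bigl(\frac{|Y|}{|Z|}\Bigr)^{v(\Lambda)-1}\frac1{|Z|}\int_Z\kappa_{W[Y]}\le(1-\beta)^{-(M+2r)}\theta^{M+2r}.$$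
But $\frac{1+\eta/2}{1+\eta/4}\ge1+\frac\eta5>1+2\beta\ge\frac1{1-\beta}$, where the first step uses $\eta\le1$, the second $2\beta=\frac{\eta}{8\ell}\le\frac\eta{16}$, and the third $\beta\le\frac12$. This is a contradiction. $\square$

*Proof of Proposition 7.1.* **Constants.** Let $\eta=\min(\rho,\frac1{2\ell})$ with $\rho$ from Lemma 7.3, and $\beta,\theta$ as in Lemma 7.5. Put $\varepsilon_\ell=\frac1{4\ell^2}$ and, recursively for $s=\ell-1,\dots,0$,
$$a_s=a(G,\varepsilon_{s+1}),\qquad c_s=c(G,\varepsilon_{s+1}),\qquad \varepsilon_s=(\beta a_s)^2\varepsilon_{s+1}.$$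
All $\varepsilon_s$ are at most $\frac1{4\ell^2}$.

**The iteration.** At stage $s$ we have a set $Y_s$ and a set $I_s$ of $s$ colors, each of density at most $\varepsilon_s$ on $Y_s$. Start with $Y_0,j_0$ from Lemma 7.3 and $I_0=\emptyset$; color $j_0$ has density at least $\frac{1+\eta}\ell$ on $Y_0$.

*A dense color exists at every stage.* Let $s\ge1$. Then $s<\ell$, since otherwise the total density on $Y_s$ would be at most $\frac1{4\ell}<1$. The other colors, at most $\ell-1$ of them, have total density at least $1-\frac1{4\ell}$ on $Y_s$. So some $j_s\notin I_s$ has density at least $\frac{1-1/(4\ell)}{\ell-1}\ge\frac{1+\eta}\ell$ on $Y_s$, because $(\ell-1)(1+\frac1{2\ell})=\ell-\frac12-\frac1{2\ell}\le\ell-\frac14$.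

*Stop or pass to a subset.* Lemma 7.5 gives $R_s\subseteq Y_s$ with $|R_s|\ge\beta|Y_s|$ and $\kappa_{W_{j_s}[Y_s]}\ge\theta^{M+2r}$ on $R_s$. If $t(G,W_{j_s}[R_s])\ge c_s$, stop. Otherwise Lemma 7.4 gives $Y_{s+1}\subseteq R_s$ with $|Y_{s+1}|\ge\beta a_s|Y_s|$, on which $W_{j_s}$ has density at most $\varepsilon_{s+1}$. The colors of $I_s$ have density at most $\varepsilon_s/(\beta a_s)^2=\varepsilon_{s+1}$ on $Y_{s+1}$. Put $I_{s+1}=I_s\cup\{j_s\}$.

**Conclusion.** Stage $\ell$ is impossible, so the process stops at some $s<\ell$. Put $Y=Y_s$, $R=R_s$, $j=j_s$, $\alpha=\rho\prod_{s<\ell}\beta a_s$, $c=\min_sc_s$. Then $|Y|\ge\alpha$. Restricting the vertices of $G$, including $u_0$, to $R$,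
$$t(J,W_j[Y])\ge\beta^{v(G)}\,c\,\theta^{N(M+2r)} .$$
Let $\zeta=\eta/8$. As $\theta>\frac{1+\zeta}\ell$ and $\beta,c$ do not depend on $N$, the right side is at least $\bigl(\frac{1+\zeta}\ell\bigr)^{e(G)+N(M+2r)}$ for all $N\ge N_2$, with a suitable $N_2$. $\square$

## 8. Choosing $r$, $M$, $N$: proof of Theorem 4.1

Every graph is $1$-common, since $t(H,1)=1$. So we may assume $\ell\ge2$ and treat $2\le\ell'\le\ell$.

Given $m,g$, let $g_*=g_*(m,g)$ as in Section 3, let $r\ge2$ be the least even integer with $2r\ge g_*$, and put $g_1=6r$. Let $G$ be connected with an edge and girth at least $g_1$, and fix $u_0\in V(G)$. Choose in order: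

1. an even $M\ge M_0(\ell')$ for all $2\le\ell'\le\ell$ (Proposition 6.1), which gives $\nu_1(\ell')$ and $N_1(\ell')$; then $N_2(\ell'),\alpha(\ell'),\zeta(\ell')$ from Proposition 7.1 for this $M$ and $\nu_1(\ell')$;
2. an integer $N\ge N_1(\ell'),N_2(\ell')$ for all $2\le\ell'\le\ell$; set $J=J(M,N)$.

$J$ is connected, has an edge, and has girth at least $2r\ge g_*$. Proposition 6.1 is the hypothesis (near) of Lemma 4.5, applied to each color of a near tuple, and Proposition 7.1 is the hypothesis (far). So Lemma 4.5 gives a $2$-derived graph $H$ of $J$ which is $m$-connected, has girth at least $g$ and is $\ell'$-common for all $2\le\ell'\le\ell$.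

$H$ contains an induced copy of $J$ on which the fold $H\to J$ is the identity, and $J$ contains $G$ as an induced subgraph and retracts onto it. The composition $H\to J\to G$ is a homomorphism that is the identity on an induced copy of $G$; hence $\chi(H)=\chi(G)$. This proves Theorem 4.1, and with it Corollary 4.2. $\blacksquare$

## 9. Exact connectivity, and a lower bound on the number of edges

*Proof of Theorem 4.3.* Let $T=\max(2,\lceil g/2\rceil)$. By Corollary 4.2, with connectivity at least $\max(m,2)$ and girth at least $\max(g,mT)$, there is an $\ell$-common $m$-connected graph $H'$ with $\chi=k$ and girth at least $\max(g,mT)$ that contains a cycle.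

**A scattered set of size $m$.** A shortest cycle $C$ of $H'$ is isometric. Otherwise choose $x,y\in C$ with $d_{H'}(x,y)<d_C(x,y)$ and $d_{H'}(x,y)$ minimal. A shortest $x$–$y$ path then has no inner vertex $z$ on $C$, as one of the pairs $x,z$ and $z,y$ would be a smaller choice. Together with a shorter arc of $C$ it forms a cycle of length less than $2d_C(x,y)\le|C|$, a contradiction. As $C$ has length at least $mT$, we can pick on it a set $S$ of $m$ vertices with all consecutive gaps at least $T$ (any single vertex if $m=1$). By isometry $S$ is $T$-scattered.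

**Gluing two copies.** Glue two copies of $H'$ along $S$ to obtain $H''$. It contains $H'$ and folds onto it, so $\chi(H'')=k$; its girth is at least $\min(\mathrm{girth}(H'),2T)\ge g$; and it is $\ell$-common by (3) with $N=2$.

**Connectivity.** $S$ is a separating set of size $m$, because $V(H')\ne S$. If $|X|<m$, each copy minus $X$ is connected, and both contain $S\setminus X\ne\emptyset$; so $H''-X$ is connected. Also $v(H'')>v(H')>m$. The connectivity is exactly $m$. $\square$

*Proof of Proposition 4.4.* We generalize the four-part coloring of Section 4. Split $[0,1]$ into $q=(k-1)^{\ell-1}$ equal parts indexed by the vectors in $\{1,\dots,k-1\}^{\ell-1}$. Give a pair of points in different parts the color $i\le\ell-1$ of the first differing coordinate, and a pair in the same part color $\ell$. For $i\le\ell-1$, color $i$ is $(k-1)$-partite, with classes given by the $i$-th coordinate, so $t(H,W_i)=0$ because $\chi(H)\ge k$. For connected $H$, all vertices must fall in the same part for color $\ell$, so $t(H,W_\ell)=q\cdot q^{-v(H)}=q^{1-v(H)}$. Thus $\ell$-commonness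 forces $q^{1-v(H)}\ge\ell^{1-e(H)}$. Taking logarithms gives the claimed inequality.

For a general $H$ with $\chi(H)\ge3$ and $h$ components, take $k=3$, so $q=2^{\ell-1}$ and $t(H,W_\ell)=q^{h-v(H)}$. Being $\ell$-common would require $2^{-(\ell-1)(v(H)-h)}\ge\ell^{1-e(H)}$. Since $H$ has an edge, $v(H)>h$; the left side decays exponentially in $\ell$ and the right side only polynomially, so this fails for all large $\ell$. $\square$
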